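# Unifying intersection types: cutting solutions at finitely many critical ranks

## 1. The guess that deep solutions can be cut, and four one-line equations

Fix a nonempty set $\mathbb A$ of type constants and a countably infinite set $\mathbb V$ of type variables. The intersection types $\mathbb T^\omega$ are
$$\sigma,\tau,\rho ::= a \mid \alpha \mid \omega \mid \sigma\to\tau \mid \sigma\cap\tau \qquad (a\in\mathbb A,\ \alpha\in\mathbb V).$$
Subtyping $\le$ is the least preorder on $\mathbb T^\omega$ such that, for all types,

* $\sigma\le\omega$, and $\omega\le\omega\to\omega$;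
* $\sigma\cap\tau\le\sigma$, and $\sigma\cap\tau\le\tau$, and $\sigma\le\sigma\cap\sigma$;
* $(\sigma\to\tau)\cap(\sigma\to\rho)\le\sigma\to(\tau\cap\rho)$;
* if $\sigma\le\sigma'$ and $\tau\le\tau'$, then $\sigma\cap\tau\le\sigma'\cap\tau'$;
* if $\sigma'\le\sigma$ and $\tau\le\tau'$, then $\sigma\to\tau\le\sigma'\to\tau'$.

Write $\sigma\equiv\tau$ if $\sigma\le\tau$ and $\tau\le\sigma$. A substitution is a map $S:\mathbb V\to\mathbb T^\omega$, extended homomorphically to types, with constants and $\omega$ unchanged. The *intersection type unification problem* is this: given finitely many constraints $\sigma_1\equiv\tau_1,\dots,\sigma_n\equiv\tau_n$, is there a substitution $S$ with $S(\sigma_i)\equiv S(\tau_i)$ for all $i$? The problem is taken from "Algorithmic Aspects", https://eldorado.tu-dortmund.de/bitstream/2003/38127/1/Dudenhefner_Andrej_thesis.pdf. We ask whether it is decidable.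

The answer one would first guess is yes, for the following reason. The type $\omega$ carries no information. So if a solution contains very deeply nested types, cut off everything below some depth, put $\omega$ there, and hope that the result is still a solution. If a computable depth and a computable length suffice, we can search. Let us try small cases.

First, three consequences of the rules. The type $\sigma\cap\tau$ is a greatest lower bound: it lies below both, and if $\rho\le\sigma$ and $\rho\le\tau$, then $\rho\le\rho\cap\rho\le\sigma\cap\tau$. Hence $\sigma\le\tau$ iff $\sigma\cap\tau\equiv\sigma$, so we may write inequalities as constraints. Next, $\sigma\to\omega\equiv\omega$, because $\omega\le\omega\to\omega\le\sigma\to\omega\le\omega$. Finally, $\omega\to a\le\sigma\to a$ for every $\sigma$, because $\sigma\le\omega$.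

* *$\alpha\equiv a\to\alpha$.* In first-order unification the occurs check rejects this. Here $\alpha=\omega$ is a solution, since $a\to\omega\equiv\omega$.
* *$\alpha\le\alpha\to a$.* Again $\alpha$ sits inside itself. A solution is $\alpha=\omega\to a$, since $\omega\to a\le(\omega\to a)\to a$.
* *$\beta\to a\le\beta$.* One solution is $\beta=\omega$. Another is $\beta=(\omega\to a)\to a$: from $\omega\to a\le(\omega\to a)\to a=\beta$ we get $\beta\to a\le(\omega\to a)\to a=\beta$ by contravariance.
* *$\beta\equiv\beta\to a$.* No obvious candidate works. We show in Section 3 that there is no solution, once we can refute inequalities.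

So the plain occurs check is useless, yet some cyclic equations are unsolvable. The guessed answer turns out to be right, but the reason offered for it needs a serious repair. Here is what will be proved. Only the ExpTime-hardness is quoted; it is stated as known together with the problem (it holds even with only one type constant, without $\omega$ in the type language, and with substitutions restricted to rank 1 types, that is, intersections of simple types).

**Theorem 1.** The intersection type unification problem is decidable, by an algorithm running in time $2^{O(n^3)}$ on inputs of size $n$. Together with the quoted ExpTime-hardness, it is ExpTime-complete.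

**Theorem 2 (small solutions).** Let $v$ be the number of distinct subterms of the instance and $m$ the number of distinct subterms occurring as the left argument of an arrow. If the instance is solvable, it has a solution over the constants of the instance only, in which every type is equivalent to one of rank at most $m^2+2$ (rank as defined in Section 2), with all paths having at most $2^{v(m^2+2)}$ arguments.

**Theorem 3.** The positive existential theory of $(\mathbb T^\omega,\le,\to,\cap,\omega,\text{constants})$ is ExpTime-complete.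

## 2. Types as finitely generated up-sets of words

**Paths.** Call the elements of $\mathbb A\cup\mathbb V$ *atoms*. A *path* $(\sigma_1,\dots,\sigma_n;a)$ is the type $\sigma_1\to\cdots\to\sigma_n\to a$ with $a$ an atom and $n\ge0$. Each type has a finite set of paths:
$$P(a)=\{a\}\ (a\text{ an atom}),\quad P(\omega)=\emptyset,\quad P(\sigma\to\tau)=\{\sigma\to\pi\mid\pi\in P(\tau)\},\quad P(\sigma\cap\tau)=P(\sigma)\cup P(\tau).$$
For example, $P\bigl(a\to((\omega\to a)\cap a)\bigr)=\{(a,\omega;a),\,(a;a)\}$. The arguments of paths in $P(\sigma)$ are proper subterms of $\sigma$.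

**Every type is the intersection of its paths.** We claim $\sigma\equiv\bigcap P(\sigma)$, where the empty intersection is $\omega$. By the monotonicity rules $\equiv$ is a congruence, and since $\cap$ is a greatest lower bound, finite intersections are well defined up to $\equiv$. Moreover $\sigma\to(\tau\cap\rho)\equiv(\sigma\to\tau)\cap(\sigma\to\rho)$: the right side is below the left by a rule, and the left side is below $\sigma\to\tau$ and $\sigma\to\rho$ by monotonicity, hence below their intersection. Now use structural induction. Atoms, $\omega$ and $\cap$ are immediate. For arrows,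
$$\sigma\to\tau\equiv\sigma\to\bigcap P(\tau)\equiv\bigcap_{\pi\in P(\tau)}(\sigma\to\pi),$$
where for $P(\tau)=\emptyset$ the second step is $\sigma\to\omega\equiv\omega$.

**Lemma 4.** $\sigma\le\tau$ iff for each $(\tau_1,\dots,\tau_n;a)\in P(\tau)$ there is $(\sigma_1,\dots,\sigma_n;a)\in P(\sigma)$ with $\tau_i\le\sigma_i$ for all $i$.

*Proof.* Define $\sigma\preceq\tau$ by recursion on total size: it is the right-hand condition with $\preceq$ in place of $\le$. We show $\preceq\;=\;\le$.

**Step 1: $\preceq$ is a preorder.** Reflexivity: by induction on size, choose the same path. Transitivity, by induction on total size: let $\sigma\preceq\tau\preceq\rho$ and $(\rho_1,\dots,\rho_n;a)\in P(\rho)$. There is $(\tau_1,\dots,\tau_n;a)\in P(\tau)$ with $\rho_i\preceq\tau_i$, and then $(\sigma_1,\dots,\sigma_n;a)\in P(\sigma)$ with $\tau_i\preceq\sigma_i$. By induction $\rho_i\preceq\sigma_i$.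

**Step 2: $\preceq$ satisfies the rules, so $\le\,\subseteq\,\preceq$.** We have $\sigma\preceq\omega$ and $\omega\preceq\omega\to\omega$ because $P(\omega)=P(\omega\to\omega)=\emptyset$. The three rules $\sigma\cap\tau\preceq\sigma$, $\sigma\cap\tau\preceq\tau$, $\sigma\preceq\sigma\cap\sigma$ hold because $P$ of the right side is contained in $P$ of the left side and $\preceq$ is reflexive. The distribution rule holds because both sides have the same $P$. Monotonicity of $\cap$ is immediate. For $\to$, let $\sigma'\preceq\sigma$, $\tau\preceq\tau'$, and take $\sigma'\to\pi'\in P(\sigma'\to\tau')$ with $\pi'\in P(\tau')$. There is $\pi\in P(\tau)$ with the same atom and length as $\pi'$ and with arguments $\preceq$-above those of $\pi'$. Then $\sigma\to\pi\in P(\sigma\to\tau)$ is the required path, because also $\sigma'\preceq\sigma$.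

**Step 3: $\preceq\,\subseteq\,\le$.** Let $\sigma\preceq\tau$. By induction on total size the witnesses satisfy $\tau_i\le\sigma_i$, so by contravariance each path in $P(\tau)$ lies $\le$-above a path in $P(\sigma)$. Thus $\sigma\equiv\bigcap P(\sigma)\le\bigcap P(\tau)\equiv\tau$. $\square$

For instance $\omega\not\le\omega\to a$: the path $(\omega;a)$ has no partner in $P(\omega)=\emptyset$. So $\omega$ does not solve $\beta\equiv\beta\to a$.

**Only the constants of the instance are needed.** Let $A_0$ be the finite set of constants occurring in the instance and $T_0$ the set of types built from $A_0$ and $\omega$ with $\to,\cap$. Let $h$ replace all variables and all constants outside $A_0$ by $\omega$. The relation $\{(\sigma,\tau)\mid h(\sigma)\le h(\tau)\}$ is a preorder satisfying all rules, since $h$ commutes with $\to$ and $\cap$ and fixes $\omega$. Hence it contains $\le$, that is, $h$ preserves $\le$. If $S$ is a solution, so is $h\circ S$, because $h(S(\sigma_i))=(h\circ S)(\sigma_i)$ (the instance contains only constants from $A_0$), and likewise for $\tau_i$.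 So from now on we look for solutions with values in $T_0$.

**Words.** Let $\mathbf T=T_0/{\equiv}$. Write $x\sqsubseteq y$ iff $y\le x$ as types; note the reversal. Let $\bot$ be the class of $\omega$. A *word* is $w=x_1\cdots x_na$ with *letters* $x_i\in\mathbf T$ and $a\in A_0$; its length $|w|=n$ counts letters only. Put $w\sqsubseteq w'$ iff the two words have the same length and atom and $w_i\sqsubseteq w_i'$ for all $i$. For $\sigma\in T_0$ let
$$[\![\sigma]\!]=\{x_1\cdots x_na\mid\exists(\sigma_1,\dots,\sigma_n;a)\in P(\sigma)\ \forall i\ \ \sigma_i\sqsubseteq x_i\}.$$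
This is the up-set generated by the paths of $\sigma$, read as words. Lemma 4 says that $\tau\le\sigma$ iff each path $(\sigma_1,\dots,\sigma_n;a)$ of $\sigma$ has a partner in $P(\tau)$ with $\tau_i\sqsubseteq\sigma_i$, that is, iff every generator of $[\![\sigma]\!]$ lies in $[\![\tau]\!]$. So $\sigma\sqsubseteq\tau$ iff $[\![\sigma]\!]\subseteq[\![\tau]\!]$, and we may identify $x\in\mathbf T$ with its set of words. The elements of $\mathbf T$ are exactly the sets ${\uparrow}F$ with $F$ a finite set of words (for ${\uparrow}F$ take the intersection of the corresponding paths). Under this identification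
$$\omega=\bot=\emptyset,\qquad a=\{a\},\qquad \text{type intersection}=\text{union }\cup\ (\text{also written }\sqcup),$$
$$x\to y=\{zw\mid x\sqsubseteq z,\ w\in y\}.\tag{1}$$
Word lengths in any one element of $\mathbf T$ are bounded, since $\sqsubseteq$ preserves length.

**Rank.** Let $\mathbf T_0=\{\bot\}$ and $\mathbf T_{k+1}=\{{\uparrow}F\mid F\text{ finite, all letters of words in }F\text{ lie in }\mathbf T_k\}$. We say that $x$ *has rank at most $k$* if $x\in\mathbf T_k$. For example, $a\cap(\omega\to a)$ is ${\uparrow}\{a,\bot a\}\in\mathbf T_1$. We need three facts.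

* $\mathbf T_k\subseteq\mathbf T_{k+1}$: by induction, starting from $\bot={\uparrow}\emptyset\in\mathbf T_1$.
* Each $\mathbf T_k$ is closed under $\sqcup$, as ${\uparrow}F\cup{\uparrow}F'={\uparrow}(F\cup F')$ (and $\bot\sqcup\bot=\bot$).
* $\bigcup_k\mathbf T_k=\mathbf T$: by induction on type size, since $\sigma$ is generated by the finitely many words of $P(\sigma)$, whose letters are represented by smaller types.

**Bounded-rank inclusion.** Write
$$x\sqsubseteq_ky\iff\exists z\in\mathbf T_k:\ x\sqsubseteq z\sqsubseteq y.$$
So $x$ is contained in $y$ *through an interpolant of rank at most $k$*. If $x\sqsubseteq y$, then $x\sqsubseteq_ky$ for all large $k$ (take $z=x$). The relation grows with $k$, and $x'\sqsubseteq x\sqsubseteq_ky\sqsubseteq y'$ implies $x'\sqsubseteq_ky'$.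

**Flat systems.** Introduce a variable $X_\rho$ for each distinct subterm $\rho$ of the instance and write the equations $X_a=\{a\}$ for constants $a$, $X_\omega=\bot$, $X_{\rho\cap\rho'}=X_\rho\cup X_{\rho'}$, $X_{\rho\to\rho'}=X_\rho\to X_{\rho'}$, and $X_{\sigma_i}=X_{\tau_i}\cup X_{\tau_i}$ for each constraint. Let $E$ be this system and $\mathrm{Var}$ its set of variables. All equations have one of the forms
$$X=\bot,\qquad X=\{b\},\qquad X=Y\cup Z,\qquad X=Y\to Z,$$
and a variable may be on the left of several equations. The instance is solvable iff $E$ has a solution $\mathrm{val}:\mathrm{Var}\to\mathbf T$. Indeed, from $S$ with values in $T_0$ let $\mathrm{val}X_\rho$ be the class of $S(\rho)$. Conversely, let $S(\alpha)$ represent $\mathrm{val}X_\alpha$ for the type variables $\alpha$ of the instance and $S(\alpha)=\omega$ for the others; by induction $S(\rho)$ represents $\mathrm{val}X_\rho$ for every subterm $\rho$, and the constraint equations give $S(\sigma_i)\equiv S(\tau_i)$.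

Let $v=|\mathrm{Var}|\le n$, where $n$ is the size of the instance. Let $B\subseteq\mathrm{Var}$ be the set of all $Y$ occurring in equations $X=Y\to Z$, and $m=|B|$.

## 3. A ladder of types that defeats uniform cutting

Let $\ell_0=\bot$ and $\ell_{n+1}=\ell_n\to\{a\}={\uparrow}\{\ell_na\}$. So $\ell_1=\omega\to a$, $\ell_2=(\omega\to a)\to a$, and so on.

**The order on the ladder.** By (1), $x\to\{a\}\sqsubseteq y\to\{a\}$ iff $y\sqsubseteq x$. Hence $\ell_{i+1}\sqsubseteq\ell_{j+1}$ iff $\ell_j\sqsubseteq\ell_i$. Also $\ell_0\sqsubseteq\ell_j$ always, and $\ell_j\sqsubseteq\ell_0$ only for $j=0$. Peeling off $\min(i,j)$ steps, we get: for $i<j$, $\ell_i\sqsubseteq\ell_j$ iff $i$ is even; for $i>j$, $\ell_i\sqsubseteq\ell_j$ iff $j$ is odd. So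
$$\ell_0\sqsubseteq\ell_2\sqsubseteq\ell_4\sqsubseteq\cdots\sqsubseteq\ell_5\sqsubseteq\ell_3\sqsubseteq\ell_1,$$
with all inclusions strict.

**Ranks on the ladder.** If $x\to\{a\}\in\mathbf T_k$, then $k\ge1$ and $x\in\mathbf T_{k-1}$. Indeed $x\to\{a\}\neq\bot$, so $k\ge1$ and $x\to\{a\}={\uparrow}F$ with letters of $F$ in $\mathbf T_{k-1}$. The word $xa$ is the least element of ${\uparrow}F$. Some $u\in F$ satisfies $u\sqsubseteq xa$, and $xa\sqsubseteq u$ since $u\in{\uparrow}F$; so $u=xa$. Hence $\ell_n\in\mathbf T_n$ and, for $n\ge1$, $\ell_n\notin\mathbf T_{n-1}$.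

The same fact settles the fourth test case. If $x=x\to\{a\}$, let $k$ be least with $x\in\mathbf T_k$. Then $k\ge1$ and $x\in\mathbf T_{k-1}$, a contradiction. So $\beta\equiv\beta\to a$ has no solution.

**Cutting at depth $k$.** The guess of Section 1 is made precise by $\pi_0(x)=\bot$ and
$$\pi_{k+1}(x)={\uparrow}\{\pi_k(x_1)\cdots\pi_k(x_n)b\mid x_1\cdots x_nb\in x\}.$$
Each $\pi_k$ is visibly monotone. Hence if $x={\uparrow}F$, the words coming from $F$ already generate $\pi_{k+1}(x)$, so $\pi_{k+1}(x)\in\mathbf T_{k+1}$. For $k\ge0$ the map $\pi_{k+1}$ fixes $\bot$ and $\{b\}$ and commutes with $\cup$. The trouble is at arrows: by (1) and monotonicity,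
$$\pi_{k+1}(x\to y)=\pi_k(x)\to\pi_{k+1}(y).\tag{2}$$
If $X=Y\to Z$ holds, then after cutting at depth $k+1$ we would need $\pi_{k+1}(\mathrm{val}Y)$ in front of the arrow, and (2) gives $\pi_k(\mathrm{val}Y)$. These two differ, in general in both directions.

This can do real damage. Consider the instance
$$\alpha\le\alpha\to a,\qquad\beta\to a\le\beta.\tag{3}$$
In terms of $\sqsubseteq$ it says $\alpha\to\{a\}\sqsubseteq\alpha$ and $\beta\sqsubseteq\beta\to\{a\}$. So $\ell_n$ solves the first part iff $\ell_{n+1}\sqsubseteq\ell_n$ iff $n$ is odd, and the second iff $\ell_n\sqsubseteq\ell_{n+1}$ iff $n$ is even. Thus $(\alpha,\beta)=(\ell_{2j+1},\ell_{2j+2})$ is a solution for each $j$. By (2) and induction, $\pi_k(\ell_n)=\ell_{\min(k,n)}$. Cutting this solution at any $k\le2j+1$ yields $(\ell_k,\ell_k)$, which is never a solution, since $k$ cannot be both odd and even. Cutting at $k\ge2j+2$ changes nothing. So no uniform cut ever shortens this solution, although $(\ell_1,\ell_0)$ is a much smaller one.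

## 4. Labeling an argument by the unknowns it contains

Instead of the depth of an argument, look at what the equations ask of it. By (1), the equation $X=Y\to Z$ asks of the first letter $z$ of a word only one thing: whether $\mathrm{val}Y\sqsubseteq z$. So replace each letter $x$ of each word by its *label* $\{Y\in B\mid\mathrm{val}Y\sqsubseteq x\}$. This turns the values of a solution into languages over a finite alphabet, with bounded word lengths. To go back, a label $\lambda\subseteq B$ should stand for the least argument with that label, namely $\bigsqcup_{Y\in\lambda}\mathrm{val}Y$.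

Here is where that stops. Take the constraint $\beta\to a\le\beta$, with flat system
$$K=\{a\},\quad R=U\to K,\quad W=R\cup U,\quad W=R\cup R\qquad(B=\{U\}),\tag{4}$$
where $U=X_\beta$, and take the solution $\mathrm{val}U=\ell_2$. The words of $\ell_2$ are the $za$ with $\ell_1\sqsubseteq z$. As $\ell_2\sqsubseteq\ell_1\sqsubseteq z$, each of these letters has label $\{U\}$. So the language of $U$ is $\{\{U\}a\}$, and reading it back gives $\mathrm{val}U={\uparrow}\{\mathrm{val}U\,a\}$, that is, $\mathrm{val}U=\mathrm{val}U\to\{a\}$, which has no solution. The reading back is circular, and this circle cannot be closed. Worse, the unsolvable system $U=U\to K$, $K=\{a\}$ has perfectly consistent label data: with $\lambda_U=\{U\}$ and the languages $\{\{U\}a\}$ for $U$ and $\{a\}$ for $K$, the language of $U$ consists exactly of the words $\lambda a$ with $\lambda_U\subseteq\lambda$.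

What did the labels forget? In $\ell_2$ the inclusion $\ell_2\sqsubseteq z$ goes through $\ell_1$, an interpolant of rank 1, smaller than the rank of $\ell_2$. The inclusion $\ell_2\sqsubseteq\ell_2$ has no interpolant of rank 1. So the idea is to *label $x$ by the set of unknowns it contains through an interpolant of bounded rank*, for several bounds at once. Then a letter can be rebuilt from approximations of the unknowns that were constructed at earlier stages, and no circle arises. Only finitely many bounds are needed: the relevant ranks are those at which some $\mathrm{val}Y\sqsubseteq_k\mathrm{val}Y'$ with $Y,Y'\in B$ starts to hold, and there are at most $m^2$ of them.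

## 5. Certificates: languages over chains of labels

Fix $s\ge1$, the number of levels. Let $\Lambda=\Lambda_s$ be the finite set of chains $\lambda=(\lambda(1)\subseteq\dots\subseteq\lambda(s))$ of subsets of $B$, ordered componentwise by $\le$, with the convention $\lambda(0)=\emptyset$. For $0\le t\le s$ define the *cap*
$$\lambda^{\langle t\rangle}(i)=\lambda(\min(i,t)).$$
With $B=\{U\}$ and $s=2$, there are three chains, $\mathsf0=(\emptyset,\emptyset)$, $\mathsf1=(\emptyset,\{U\})$, $\mathsf2=(\{U\},\{U\})$, with $\mathsf0\le\mathsf1\le\mathsf2$, and $\mathsf1^{\langle1\rangle}=\mathsf0$, $\mathsf2^{\langle1\rangle}=\mathsf2$, $\mathsf2^{\langle0\rangle}=\mathsf0$.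

Directly from the definition, $\lambda^{\langle t\rangle}\in\Lambda$, $\lambda^{\langle t\rangle}\le\lambda$, $\lambda^{\langle s\rangle}=\lambda$, $(\lambda^{\langle t\rangle})^{\langle u\rangle}=\lambda^{\langle\min(t,u)\rangle}$, and capping is monotone. Extend $\le$ and $\langle t\rangle$ letterwise to words in $\Lambda^*A_0$; comparable words have the same length and atom.

**Definition.** A *certificate* for $E$ consists of $s\ge1$, elements $\lambda_Y\in\Lambda_s$ for $Y\in B$, and *finite* up-closed sets $\tilde X\subseteq\Lambda^*A_0$ for $X\in\mathrm{Var}$ such that: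

* (C1) For equations $X=\bot$, $X=\{b\}$, $X=Y\cup Z$ we have $\tilde X=\emptyset$, $\tilde X=\{b\}$, $\tilde X=\tilde Y\cup\tilde Z$ respectively. For $X=Y\to Z$ we have $\tilde X=\{\lambda w\mid\lambda_Y\le\lambda,\ w\in\tilde Z\}$.
* (C2) For $Y,Y'\in B$ and $1\le t\le s$: if $Y\in\lambda_{Y'}(t)$ and $w\in\tilde Y$, then $w^{\langle t-1\rangle}\in\tilde Y'$.
* (C3) For $Y\in B$: $Y\in\lambda_Y(s)$ or $\tilde Y=\emptyset$.

Read $Y\in\lambda_{Y'}(t)$ as "$\mathrm{val}Y\sqsubseteq\mathrm{val}Y'$ through an interpolant of the $t$-th critical rank". The letters of the interpolant's generators have smaller rank, so their labels hold only information of level below $t$. That is why $w$ is capped at $t-1$ in (C2).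

(C2) does the job that the occurs check could not do. *The system $U=U\to K$, $K=\{a\}$ has no certificate.* By (C1), $\tilde U=\{\lambda a\mid\lambda_U\le\lambda\}\ne\emptyset$, so $U\in\lambda_U(s)$ by (C3). Let $t$ be least with $U\in\lambda_U(t)$. As $\lambda_Ua\in\tilde U$, (C2) gives $\lambda_U^{\langle t-1\rangle}a\in\tilde U$, that is, $\lambda_U\le\lambda_U^{\langle t-1\rangle}$. At level $t$ this says $U\in\lambda_U(t-1)$, contradicting the choice of $t$ (or $\lambda_U(0)=\emptyset$).

**Theorem 5.** $E$ is solvable iff it has a certificate, and then it has one with $s\le m^2+1$.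

## 6. From a solution to a certificate with at most $m^2+1$ levels

Let $\mathrm{val}$ be a solution of $E$.

**Step 1: choose the critical ranks and the labels.** For $Y,Y'\in B$ with $\bot\ne\mathrm{val}Y\sqsubseteq\mathrm{val}Y'$ let $k(Y,Y')$ be the least $k$ with $\mathrm{val}Y\sqsubseteq_k\mathrm{val}Y'$. Then $k(Y,Y')\ge1$, since $\mathbf T_0=\{\bot\}$. Let $1=k_1<k_2<\dots<k_s$ list the set consisting of $1$ and all numbers $k(Y,Y')$; so $s\le m^2+1$. For $x\in\mathbf T$ put
$$H_t(x)=\{Y\in B\mid\mathrm{val}Y\ne\bot,\ \mathrm{val}Y\sqsubseteq_{k_{t+1}-1}x\}\quad(1\le t<s),$$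
$$H_s(x)=\{Y\in B\mid\mathrm{val}Y\ne\bot,\ \mathrm{val}Y\sqsubseteq x\}.$$
Since $\sqsubseteq_k$ grows with $k$ and implies $\sqsubseteq$, $H(x)=(H_1(x),\dots,H_s(x))$ is a chain in $\Lambda$; and $H$ is monotone. For words let $H(x_1\cdots x_na)=H(x_1)\cdots H(x_n)a$. Put
$$\lambda_Y=H(\mathrm{val}Y),\qquad\tilde X={\uparrow}\{H(w)\mid w\in\mathrm{val}X\}.$$
Word lengths in $\mathrm{val}X$ are bounded, and $\Lambda$ and $A_0$ are finite, so $\tilde X$ is finite. It is up-closed by definition.

**Step 2: on values of unknowns, level $t$ means exactly rank $k_t$.** For $Y,Y'\in B$ and $1\le t\le s$,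
$$Y\in\lambda_{Y'}(t)\iff\mathrm{val}Y\ne\bot\ \text{and}\ \mathrm{val}Y\sqsubseteq_{k_t}\mathrm{val}Y'.\tag{5}$$
For $t<s$, no value $k(Y,Y')$ lies strictly between $k_t$ and $k_{t+1}$, so $k(Y,Y')\le k_{t+1}-1$ iff $k(Y,Y')\le k_t$. For $t=s$, all values are at most $k_s$, so $\mathrm{val}Y\sqsubseteq\mathrm{val}Y'$ (with $\mathrm{val}Y\ne\bot$) already gives $\mathrm{val}Y\sqsubseteq_{k_s}\mathrm{val}Y'$.

**Step 3: (C1), the equations survive labeling.** For $X=\bot$, $X=\{b\}$, $X=Y\cup Z$ this is immediate. Let $X=Y\to Z$. If a word of $\tilde X$ is given, it is above $H(zw)$ with $\mathrm{val}Y\sqsubseteq z$, $w\in\mathrm{val}Z$. So it has the form $\mu\tilde w$ with $\mu\ge H(z)\ge H(\mathrm{val}Y)=\lambda_Y$ and $\tilde w\ge H(w)$, hence $\tilde w\in\tilde Z$. Conversely, if $\mu\ge\lambda_Y$ and $\tilde w\ge H(w)$ with $w\in\mathrm{val}Z$, then $\mu\tilde w\ge H(\mathrm{val}Y\,w)$ and $\mathrm{val}Y\,w\in\mathrm{val}X$, so $\mu\tilde w\in\tilde X$.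

**Step 4: (C2), capped words survive because interpolants have low-rank letters.** Let $Y\in\lambda_{Y'}(t)$. Each element of $\tilde Y$ is $\ge H(w)$ for some $w\in\mathrm{val}Y$. As capping is monotone and $\tilde Y'$ is up-closed, it suffices to show $H(w)^{\langle t-1\rangle}\in\tilde Y'$ for $w\in\mathrm{val}Y$. By (5) there is $M\in\mathbf T_{k_t}$ with $\mathrm{val}Y\sqsubseteq M\sqsubseteq\mathrm{val}Y'$. Since $w\in M$ and $k_t\ge1$, there is a generator $u\in M$ with $u\sqsubseteq w$ and all letters $u_i\in\mathbf T_{k_t-1}$. Then $u\in\mathrm{val}Y'$, so $H(u)\in\tilde Y'$. By up-closure it is enough that $H(u_i)\le H(w_i)^{\langle t-1\rangle}$ for all $i$. Check each level $j$.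

* For $j\le t-1$: the right side at $j$ is $H_j(w_i)$, and $H_j(u_i)\subseteq H_j(w_i)$ by monotonicity.
* For $j\ge t$: let $Y''\in H_j(u_i)$. Then $\bot\ne\mathrm{val}Y''\sqsubseteq u_i\sqsubseteq w_i$ with $u_i\in\mathbf T_{k_t-1}$. If $t\ge2$, then $u_i$ is an interpolant showing $\mathrm{val}Y''\sqsubseteq_{k_t-1}w_i$, that is, $Y''\in H_{t-1}(w_i)$, which is the right side at $j$. If $t=1$, then $k_1=1$ and $u_i\in\mathbf T_0$, so $\mathrm{val}Y''=\bot$, a contradiction; hence $H_j(u_i)=\emptyset$.

**Step 5: (C3).** If $\mathrm{val}Y\ne\bot$, then $Y\in H_s(\mathrm{val}Y)=\lambda_Y(s)$. Otherwise $\tilde Y=\emptyset$.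

So a solution gives a certificate with $s\le m^2+1$.

## 7. From a certificate back to a solution

Let a certificate be given. It need not come from a solution.

**Step 1: build approximations stage by stage, so that nothing is circular.** By recursion on $t=1,\dots,s+1$ define, for $\lambda\in\Lambda$ and $Y\in B$,
$$e_t(\lambda)=\bigsqcup_{1\le j<t}\ \bigsqcup_{Y\in\lambda(j)}N(Y,j),\qquad N(Y,t)={\uparrow}\{e_t(w)\mid w\in\tilde Y\}\in\mathbf T,$$
where $e_t$ acts letterwise on words. Thus $e_1(\lambda)=\bot$, and $e_t$ uses only $N(\cdot,j)$ with $j<t$. Here finiteness of $\tilde Y$ is used: it makes $N(Y,t)$ finitely generated. For $X\in\mathrm{Var}$ let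
$$\mathrm{val}X={\uparrow}\{e_{s+1}(w)\mid w\in\tilde X\},$$
so that $\mathrm{val}Y=N(Y,s+1)$ for $Y\in B$.

**Step 2: the letters grow and the approximations shrink.** The map $e_t$ is monotone in $\lambda$, and $e_t(\lambda)\sqsubseteq e_{t+1}(\lambda)$ because the join gets more terms. Hence
$$N(Y,t+1)\sqsubseteq N(Y,t)\qquad(1\le t\le s),\tag{6}$$
since $e_t(w)\sqsubseteq e_{t+1}(w)$ puts $e_{t+1}(w)$ into the up-set $N(Y,t)$.

**Step 3: capping a label means going back to an earlier stage.** For $1\le t\le s+1$,
$$e_{s+1}(\lambda^{\langle t-1\rangle})=e_t(\lambda).\tag{7}$$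
The left side is the join over $1\le j\le s$ of the $N(Y,j)$ with $Y\in\lambda(\min(j,t-1))$, that is,
$$e_t(\lambda)\ \sqcup\ \bigsqcup_{t\le j\le s}\ \bigsqcup_{Y\in\lambda(t-1)}N(Y,j).$$
For $t=1$ the second part is $\bot$, because $\lambda(0)=\emptyset$. For $t\ge2$, by (6) it is $\sqsubseteq\bigsqcup_{Y\in\lambda(t-1)}N(Y,t-1)\sqsubseteq e_t(\lambda)$.

**Step 4: (C2) bounds stage-$t$ approximations by values.** If $Y\in\lambda_{Y'}(t)$ with $1\le t\le s$, then
$$N(Y,t)\sqsubseteq\mathrm{val}Y'.\tag{8}$$
For $w\in\tilde Y$, (C2) gives $w^{\langle t-1\rangle}\in\tilde Y'$, so by (7) $e_t(w)=e_{s+1}(w^{\langle t-1\rangle})\in\mathrm{val}Y'$.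

**Step 5: the label $\lambda_Y$ decodes to the value of $Y$.** We claim
$$e_{s+1}(\lambda_Y)=\mathrm{val}Y\qquad(Y\in B).\tag{9}$$
The left side is the join of the $N(Y'',j)$ with $1\le j\le s$ and $Y''\in\lambda_Y(j)$, and each is $\sqsubseteq\mathrm{val}Y$ by (8). For $\sqsupseteq$: if $Y\in\lambda_Y(s)$, then $\mathrm{val}Y=N(Y,s+1)\sqsubseteq N(Y,s)\sqsubseteq e_{s+1}(\lambda_Y)$ by (6). Otherwise $\tilde Y=\emptyset$ by (C3), and $\mathrm{val}Y=\bot$.

**Step 6: $\mathrm{val}$ solves $E$.** Equations $X=\bot$, $X=\{b\}$, $X=Y\cup Z$ are clear from (C1). For $X=Y\to Z$, by (C1), monotonicity of $e_{s+1}$, and (9),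
$$\mathrm{val}X={\uparrow}\{e_{s+1}(\lambda)e_{s+1}(w)\mid\lambda_Y\le\lambda,\ w\in\tilde Z\}=e_{s+1}(\lambda_Y)\to\mathrm{val}Z=\mathrm{val}Y\to\mathrm{val}Z.$$
This proves Theorem 5. $\square$

**Example (the solution that defeated plain labels).** Take system (4) with $\mathrm{val}U=\ell_2$ and $\mathrm{val}R=\mathrm{val}W=\ell_3$. Since $\ell_2\in\mathbf T_2\setminus\mathbf T_1$, we have $k(U,U)=2$. So the critical ranks are $1<2$ and $s=2$; $H_1$ tests $\ell_2\sqsubseteq_1x$, and $H_2$ tests $\ell_2\sqsubseteq x$. With $\mathsf0,\mathsf1,\mathsf2$ as in Section 5, $\lambda_U=H(\ell_2)=\mathsf1$, while $H(\ell_1)=\mathsf2$ because $\ell_1$ itself is an interpolant of rank 1. Hence $\tilde U=\{\mathsf2a\}$ and $\tilde R=\tilde W=\{\mathsf1a,\mathsf2a\}$. The only case of (C2) is $t=2$, and indeed $(\mathsf2a)^{\langle1\rangle}=\mathsf2a\in\tilde U$. Decoding gives $N(U,1)={\uparrow}\{\bot a\}=\ell_1$, then $e_2(\mathsf2)=\ell_1$ and $N(U,2)={\uparrow}\{\ell_1a\}=\ell_2$, then $e_3(\mathsf1)=N(U,2)=\ell_2$ and $e_3(\mathsf2)=\ell_1\sqcup\ell_2=\ell_1$. So $\mathrm{val}U={\uparrow}\{\ell_1a\}=\ell_2$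 and $\mathrm{val}R={\uparrow}\{\ell_2a,\ell_1a\}=\ell_3$. The original solution returns.

**Example (a rank drops).** Take $\alpha\le\alpha\to a$, with flat system
$$K=\{a\},\quad R=A\to K,\quad W=A\cup R,\quad W=A\cup A\qquad(A=X_\alpha,\ B=\{A\}),\tag{10}$$
and the solution $\mathrm{val}A=\ell_3$. Now $k(A,A)=3$, so the critical ranks are $1<3$, $s=2$, and $H_1$ tests $\ell_3\sqsubseteq_2x$. Write $\mathsf0,\mathsf1,\mathsf2$ for the chains as before, with $A$ in place of $U$. Then $\lambda_A=\mathsf1$. The least letter in $\ell_3={\uparrow}\{\ell_2a\}$ is $\ell_2$, and $\ell_3\not\sqsubseteq\ell_2$, so $H(\ell_2)=\mathsf0$ and $\tilde A=\{\mathsf0a,\mathsf1a,\mathsf2a\}$. Decoding gives $N(A,1)=N(A,2)={\uparrow}\{\bot a\}=\ell_1$ and $\mathrm{val}A={\uparrow}\{e_3(\mathsf0)a,\dots\}={\uparrow}\{\bot a\}=\ell_1$. The solution of rank 3 has become one of rank 1.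

## 8. Searching for certificates: tuples, successors and roots

It remains to decide, for given $s$ and $(\lambda_Y)_{Y\in B}$, whether finite languages $\tilde X$ exist. Switch from sets of words to sets of variables: for $w\in\Lambda^*A_0$ put $\chi(w)=\{X\mid w\in\tilde X\}\subseteq\mathrm{Var}$. Rewriting the definition, a certificate with these $s,\lambda_Y$ is the same as a map $\chi:\Lambda^*A_0\to\mathcal P(\mathrm{Var})$ such that:

* (L0) If $X=\bot$ is in $E$, then $X\notin\chi(w)$. If $X=\{b\}$ is in $E$, then $X\in\chi(w)\Leftrightarrow w=b$. If $X=Y\cup Z$ is in $E$, then $X\in\chi(w)\Leftrightarrow Y\in\chi(w)$ or $Z\in\chi(w)$. If $Y\in B$ and $Y\notin\lambda_Y(s)$, then $Y\notin\chi(w)$.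
* (L1) For $X=Y\to Z$ in $E$: $X\notin\chi(a)$ for $a\in A_0$, and $X\in\chi(\lambda w)\Leftrightarrow(\lambda_Y\le\lambda$ and $Z\in\chi(w))$.
* (L2) $w\le w'\Rightarrow\chi(w)\subseteq\chi(w')$.
* (L3) For $Y,Y'\in B$ and $1\le t\le s$: $Y\in\lambda_{Y'}(t)$ and $Y\in\chi(w)$ imply $Y'\in\chi(w^{\langle t-1\rangle})$.
* (L4) $\chi(w)=\emptyset$ for all but finitely many $w$.

(L0) is local at one word, and (L1) relates $\lambda w$ to $w$; such conditions can be handled by letting an automaton read words from the atom outward, guessing $\chi(w)$ as it goes. But (L3) relates $w$ to the different word $w^{\langle t-1\rangle}$, and (L2) relates $w$ to all larger words. Two devices deal with this. For (L3), carry along the values at all caps of $w$: a tuple $c=(c_0,\dots,c_s)$ with intended meaning $c_t=\chi(w^{\langle t\rangle})$. For (L2), and to make the promises in the tuple agree with the choices made at $w^{\langle t\rangle}$, always take the *greatest* possible choice.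

**Tuples.** Consider $c=(c_0,\dots,c_s)\in\mathcal P(\mathrm{Var})^{s+1}$ with componentwise $\subseteq$ and $\cup$. Let $\bar\emptyset=(\emptyset,\dots,\emptyset)$ and $(c^{\langle t\rangle})_j=c_{\min(j,t)}$ for $0\le t\le s$. Then $(c^{\langle t\rangle})^{\langle u\rangle}=c^{\langle\min(t,u)\rangle}$.

**The set $\mathcal C$ (tuples for words with at least one letter).** It consists of all $c$ such that for all $0\le j\le s$: $X\notin c_j$ for equations $X=\bot$ and $X=\{b\}$; $X\in c_j\Leftrightarrow Y\in c_j$ or $Z\in c_j$ for $X=Y\cup Z$; $Y\notin c_j$ if $Y\in B$ and $Y\notin\lambda_Y(s)$; and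

* (T) for $1\le t\le s$ and $Y,Y'\in B$, $Y\in\lambda_{Y'}(t)$ and $Y\in c_j$ imply $Y'\in c_{\min(j,t-1)}$.

**Successors.** $c'$ is a *$\lambda$-successor* of $c$ if for all $X=Y\to Z$ in $E$ and all $j$: $X\in c'_j\Leftrightarrow(\lambda_Y\le\lambda^{\langle j\rangle}$ and $Z\in c_j)$.

**The sets $\mathcal G_i$ (tuples that can be emptied within $i$ more letters).** Let $\mathcal G_0=\{\bar\emptyset\}$ and
$$\mathcal G_{i+1}=\{c\mid\forall\,0\le t\le s\ \forall\lambda\in\Lambda:\ c^{\langle t\rangle}\text{ has a }\lambda\text{-successor in }\mathcal C\cap\mathcal G_i\}.$$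

**Roots (tuples for words without letters).** An *$a$-root*, for $a\in A_0$, is a constant tuple $(c,\dots,c)$ such that: $X\notin c$ for $X=\bot$; $X\in c\Leftrightarrow b=a$ for $X=\{b\}$; $X\in c\Leftrightarrow Y\in c$ or $Z\in c$ for $X=Y\cup Z$; $X\notin c$ for $X=Y\to Z$; $Y\notin c$ if $Y\in B$ and $Y\notin\lambda_Y(s)$; and $Y\in\lambda_{Y'}(t)$ with $Y\in c$ implies $Y'\in c$ (for $Y,Y'\in B$, $1\le t\le s$).

**Example.** Run system (10) with $s=1$ and $\lambda_A=(\{A\})$. There are two chains, $\mathsf0=(\emptyset)$ and $\mathsf1=(\{A\})=\lambda_A$, and tuples are pairs $(c_0,c_1)$. The constant tuple with $c=\{K\}$ is an $a$-root. Let $c'\in\mathcal C$ be a $\lambda$-successor of it. Since $\lambda^{\langle0\rangle}=\mathsf0$, $R\notin c'_0$; and $R\in c'_1$ iff $\lambda=\mathsf1$. Also $K$ is in neither component, and the two equations for $W$ say $W\in c'_j\Leftrightarrow A\in c'_j$, with $R\in c'_j$ forcing $A\in c_j'$. Finally (T) with $t=1$ says that $A\in c'_1$ implies $A\in c'_0$. So for $\lambda=\mathsf1$ the only possibility is $(\{A,W\},\{A,R,W\})$, and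 for $\lambda=\mathsf0$ the greatest is $(\{A,W\},\{A,W\})$. As $K$ is in no component of these, neither are the $Z$'s of arrow equations in any cap of them, so $\bar\emptyset$ is a successor of every cap for each label. Hence both lie in $\mathcal G_1$. The root equals all its caps, so it lies in $\mathcal G_2$. Reading off last components along the greatest successors gives $\chi(a)=\{K\}$, $\chi(\mathsf0a)=\{A,W\}$, $\chi(\mathsf1a)=\{A,R,W\}$ and $\chi(w)=\emptyset$ for longer words: the certificate $\tilde A=\tilde W=\{\mathsf0a,\mathsf1a\}$, $\tilde R=\{\mathsf1a\}$, $\tilde K=\{a\}$. It decodes to $\mathrm{val}A={\uparrow}\{\bot a\}=\ell_1$.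

**Lemma 6.** The following hold.

* (a) $\bar\emptyset\in\mathcal C$, $\bar\emptyset$ is a $\lambda$-successor of itself for every $\lambda$, and $\mathcal G_i\subseteq\mathcal G_{i+1}$ for all $i$.
* (b) $\mathcal C$ and all $\mathcal G_i$ are closed under $c\mapsto c^{\langle t\rangle}$.
* (c) If $c'$ is a $\lambda$-successor of $c$, then $c'^{\langle t\rangle}$ is a $\lambda^{\langle t\rangle}$-successor of $c^{\langle t\rangle}$.
* (d) If $c\subseteq d$, $\lambda\le\mu$, $c'$ is a $\lambda$-successor of $c$ and $d'$ a $\mu$-successor of $d$, then $c'\cup d'$ is a $\mu$-successor of $d$.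
* (e) $\mathcal C$ and all $\mathcal G_i$ are closed under $\cup$.
* (f) Each $c\in\mathcal G_{i+1}$ has, for each $\lambda\in\Lambda$, a greatest $\lambda$-successor $g_i(c,\lambda)$ in $\mathcal C\cap\mathcal G_i$. If $c\subseteq d$ are in $\mathcal G_{i+1}$ and $\lambda\le\mu$, then $g_i(c,\lambda)\subseteq g_i(d,\mu)$.

*Proof.* (a) All conditions hold for $\bar\emptyset$, since both sides of each equivalence are false. As $\bar\emptyset^{\langle t\rangle}=\bar\emptyset$, we get $\mathcal G_0\subseteq\mathcal G_1$. The definition of $\mathcal G_{i+1}$ is monotone in $\mathcal G_i$, so $\mathcal G_i\subseteq\mathcal G_{i+1}$ follows inductively.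

(b) For $\mathcal C$, the conditions on single components are clear. For (T): if $Y\in(c^{\langle t\rangle})_j=c_{\min(j,t)}$ and $Y\in\lambda_{Y'}(u)$, then $Y'\in c_{\min(j,t,u-1)}=(c^{\langle t\rangle})_{\min(j,u-1)}$. The case $\mathcal G_0$ is clear. For $\mathcal G_{i+1}$, the caps of $c^{\langle t\rangle}$ are caps of $c$, by $(c^{\langle t\rangle})^{\langle u\rangle}=c^{\langle\min(t,u)\rangle}$.

(c) Let $X=Y\to Z$ be in $E$. Then $X\in c'_{\min(j,t)}$ iff $\lambda_Y\le\lambda^{\langle\min(j,t)\rangle}=(\lambda^{\langle t\rangle})^{\langle j\rangle}$ and $Z\in c_{\min(j,t)}=(c^{\langle t\rangle})_j$.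

(d) Let $X=Y\to Z$ be in $E$. If $X\in c'_j$, then $\lambda_Y\le\lambda^{\langle j\rangle}\le\mu^{\langle j\rangle}$ and $Z\in c_j\subseteq d_j$, so $X\in d'_j$. Hence $X\in c'_j\cup d'_j\Leftrightarrow X\in d'_j$, and $d'$ is a $\mu$-successor of $d$.

(e) Each condition defining $\mathcal C$ is preserved by unions: a variable excluded from both tuples is excluded from the union, the equivalence for $X=Y\cup Z$ is a disjunction, and (T) has one premise about $c$. $\mathcal G_0$ is clear. For $\mathcal G_{i+1}$, let $c,d\in\mathcal G_{i+1}$, and let $c',d'\in\mathcal C\cap\mathcal G_i$ be $\lambda$-successors of $c^{\langle t\rangle},d^{\langle t\rangle}$. By induction $c'\cup d'\in\mathcal C\cap\mathcal G_i$. It is a $\lambda$-successor of $c^{\langle t\rangle}\cup d^{\langle t\rangle}=(c\cup d)^{\langle t\rangle}$, since $X\in c_j'\cup d_j'$ iff $\lambda_Y\le\lambda^{\langle j\rangle}$ and $Z$ lies in the $j$-th component of $c^{\langle t\rangle}$ or of $d^{\langle t\rangle}$.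

(f) Take $t=s$ in the definition of $\mathcal G_{i+1}$: $c=c^{\langle s\rangle}$ has at least one $\lambda$-successor in $\mathcal C\cap\mathcal G_i$. Let $g_i(c,\lambda)$ be the union of all of them. By (d) with $c=d$, $\lambda=\mu$, and by (e), it is itself a $\lambda$-successor of $c$ in $\mathcal C\cap\mathcal G_i$, hence the greatest. If $c\subseteq d$ and $\lambda\le\mu$, then by (d) and (e) $g_i(c,\lambda)\cup g_i(d,\mu)$ is a $\mu$-successor of $d$ in $\mathcal C\cap\mathcal G_i$, so it is contained in $g_i(d,\mu)$. $\square$

**Proposition 7.** A map $\chi$ with (L0)–(L4) exists iff for each $a\in A_0$ some $a$-root lies in $\bigcup_i\mathcal G_i$. If for some $N$ each $a\in A_0$ has an $a$-root in $\mathcal G_N$, then $\chi$ can be chosen with $\chi(w)=\emptyset$ for all $w$ with at least $N$ letters.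

*Proof.* **Step 1 ($\Rightarrow$): read the tuples off $\chi$.** By (L4) choose $N\ge1$ with $\chi(w)=\emptyset$ whenever $|w|\ge N$. Put $\chi^+(w)=(\chi(w^{\langle0\rangle}),\dots,\chi(w^{\langle s\rangle}))$. Since $(w^{\langle t\rangle})^{\langle j\rangle}=w^{\langle\min(t,j)\rangle}$, we have $\chi^+(w)^{\langle t\rangle}=\chi^+(w^{\langle t\rangle})$. If $|w|\ge1$, then $\chi^+(w)\in\mathcal C$: the single-component conditions come from (L0), and (T) comes from (L3) applied to $w^{\langle j\rangle}$, since $(w^{\langle j\rangle})^{\langle t-1\rangle}=w^{\langle\min(j,t-1)\rangle}$. By (L1), $\chi^+(\lambda w)$ is a $\lambda$-successor of $\chi^+(w)$, since $(\lambda w)^{\langle j\rangle}=\lambda^{\langle j\rangle}w^{\langle j\rangle}$.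

We claim $\chi^+(w)\in\mathcal G_{N-|w|}$ for $|w|\le N$, by downward induction on $|w|$. For $|w|=N$ it is $\bar\emptyset$. For $|w|<N$ and any $t,\lambda$, the tuple $\chi^+(\lambda w^{\langle t\rangle})$ lies in $\mathcal C\cap\mathcal G_{N-|w|-1}$ by induction and is a $\lambda$-successor of $\chi^+(w^{\langle t\rangle})=\chi^+(w)^{\langle t\rangle}$. So $\chi^+(a)\in\mathcal G_N$ for $a\in A_0$. As $a^{\langle t\rangle}=a$, it is a constant tuple, and by (L0), (L1), (L3) it is an $a$-root.

**Step 2 ($\Leftarrow$): unfold greatest successors from the roots.** By Lemma 6(a) and finiteness of $A_0$ there are $N$ and, for each $a\in A_0$, an $a$-root $c^a\in\mathcal G_N$; for the second claim, use the given $N$. Put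
$$\kappa(a)=c^a,\qquad\kappa(\lambda w)=g_{N-|w|-1}(\kappa(w),\lambda)\ \text{ for }|w|<N,\qquad\kappa(w)=\bar\emptyset\ \text{ for }|w|>N.$$
By induction $\kappa(w)\in\mathcal G_{N-|w|}$ for $|w|\le N$, so the definition makes sense, and $\kappa(w)=\bar\emptyset$ for $|w|=N$. Also $\kappa(w)\in\mathcal C$ for $|w|\ge1$.

**Step 3: $\kappa$ is monotone.** We show that $w\le w'$ implies $\kappa(w)\subseteq\kappa(w')$, by induction on the common length. For length $0$ we have $w=w'$. For $\lambda w\le\mu w'$ with $|w|<N$, apply Lemma 6(f) to $\kappa(w)\subseteq\kappa(w')$ and $\lambda\le\mu$. Beyond length $N$ it is trivial.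

**Step 4: what the tuple at $w$ promises about $w^{\langle t\rangle}$ is kept there.** We show
$$\kappa(w)^{\langle t\rangle}\subseteq\kappa(w^{\langle t\rangle})\quad\text{for all }w,t.\tag{11}$$
For $|w|=0$ there is equality, as roots are constant tuples. For lengths $\ge N$ it is trivial. Suppose it holds for $w$ with $|w|<N$, and let $i=N-|w|-1$. By Lemma 6(b),(c), $\kappa(\lambda w)^{\langle t\rangle}$ is a $\lambda^{\langle t\rangle}$-successor of $\kappa(w)^{\langle t\rangle}$ in $\mathcal C\cap\mathcal G_i$, and $\kappa(w)^{\langle t\rangle}\in\mathcal G_{i+1}$. So by Lemma 6(f) and the induction hypothesis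
$$\kappa(\lambda w)^{\langle t\rangle}\subseteq g_i(\kappa(w)^{\langle t\rangle},\lambda^{\langle t\rangle})\subseteq g_i(\kappa(w^{\langle t\rangle}),\lambda^{\langle t\rangle})=\kappa((\lambda w)^{\langle t\rangle}).$$
Only an inclusion is obtained, and it is enough, because (L3) demands membership and never forbids it.

**Step 5: $\chi(w)=\kappa(w)_s$ satisfies (L0)–(L4).**

* (L0) holds by the root conditions for $|w|=0$ and by $\kappa(w)\in\mathcal C$ for $|w|\ge1$.
* (L1): $X\notin\chi(a)$ by the root conditions. For $|w|<N$ the equivalence is the successor condition at $j=s$, as $\lambda^{\langle s\rangle}=\lambda$. For $|w|\ge N$ both sides are false.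
* (L2) is Step 3.
* (L3): let $Y\in\lambda_{Y'}(t)$ and $Y\in\kappa(w)_s$. If $|w|\ge1$, (T) with $j=s$ gives $Y'\in\kappa(w)_{t-1}=(\kappa(w)^{\langle t-1\rangle})_s\subseteq\kappa(w^{\langle t-1\rangle})_s=\chi(w^{\langle t-1\rangle})$ by (11). If $|w|=0$, then $w^{\langle t-1\rangle}=w$ and this is the last root condition.
* (L4): $\kappa(w)=\bar\emptyset$ for $|w|\ge N$, which also gives the second claim of the proposition. $\square$

## 9. The algorithm and its running time

**The algorithm.** Compute $E$. For each $s$ with $1\le s\le m^2+1$ and each family $(\lambda_Y)_{Y\in B}\in\Lambda_s^B$, compute the increasing chain $\mathcal G_0\subseteq\mathcal G_1\subseteq\cdots$ until it is stationary. Since $\mathcal G_{i+1}$ is determined by $\mathcal G_i$, once $\mathcal G_i=\mathcal G_{i+1}$ the chain is constant from then on; as there are $2^{v(s+1)}$ tuples, this takes at most $2^{v(s+1)}$ steps. Accept if for some $s$ and $(\lambda_Y)$ every $a\in A_0$ has an $a$-root in the limit.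

**Correctness.** By Section 2, the instance is solvable iff $E$ is. By Theorem 5 this holds iff there is a certificate with $s\le m^2+1$. By Proposition 7 this holds iff the algorithm accepts.

**Time.** We have $v,m\le n$ and $s\le n^2+1$. Also $|\Lambda_s|=(s+1)^m$, since each element of $B$ enters the chain at one of the $s$ stages or never. So for each of the at most $n^2+1$ values of $s$ there are at most $(s+1)^{m^2}=2^{O(n^2\log n)}$ families. For each family there are at most $2^{v(s+1)}=2^{O(n^3)}$ iterations, each examining at most $2^{2v(s+1)}\cdot(s+1)\cdot(s+1)^m$ combinations $(c,c',t,\lambda)$ in polynomial time each. The search for roots costs at most $|A_0|\cdot2^v$ tests. The total is $2^{O(n^3)}$.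

So the problem is decidable and lies in ExpTime. With the quoted ExpTime-hardness it is ExpTime-complete, which proves Theorem 1. $\blacksquare$

## 10. Bounds on solutions and the positive existential theory

**Proof of Theorem 2.** Let the instance, hence $E$, be solvable.

**Step 1: bound the word lengths in a certificate.** By Theorem 5 there is a certificate with $s\le m^2+1$; keep its $s$ and $(\lambda_Y)$. By Proposition 7 every $a\in A_0$ has an $a$-root in $\bigcup_i\mathcal G_i$, and this union equals $\mathcal G_N$ for some $N\le2^{v(s+1)}$ by the stabilization noted in Section 9. By the second part of Proposition 7, the sets $\tilde X$ can be chosen so that all their words have at most $N\le2^{v(s+1)}$ letters.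

**Step 2: bound the ranks in the decoding.** Apply the construction of Section 7. By induction on $t$, $e_t(\lambda)\in\mathbf T_{t-1}$ and $N(Y,t)\in\mathbf T_t$: we have $e_1(\lambda)=\bot\in\mathbf T_0$; the generators of $N(Y,t)$ have letters $e_t(\cdot)\in\mathbf T_{t-1}$; and $e_{t+1}(\lambda)$ is a union of sets $N(Y,j)$ with $j\le t$, so it lies in $\mathbf T_t$. The generators of $\mathrm{val}X$ have letters $e_{s+1}(\cdot)\in\mathbf T_s$, so $\mathrm{val}X\in\mathbf T_{s+1}\subseteq\mathbf T_{m^2+2}$.

**Step 3: write down the types.** The generators $e_{s+1}(w)$ of $\mathrm{val}X$, and the generators $e_j(w)$ of the sets $N(Y,j)$ that form the letters, have at most $N\le2^{v(m^2+2)}$ letters. Represent each $\mathrm{val}X$ by the intersection of its generating paths, recursively in the letters: a letter $e_t(\lambda)$ is represented by the intersection of the representatives of the $N(Y,j)$ with $j<t$ and $Y\in\lambda(j)$, so the recursion ends at $e_1(\lambda)=\bot$, represented by $\omega$. Only constants from $A_0$ and $\omega$ occur. Taking $S(\alpha)$ to represent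 $\mathrm{val}X_\alpha$ for the type variables of the instance and $S(\alpha)=\omega$ for the others gives a solution as stated. The construction is effective. $\blacksquare$

**Proof of Theorem 3.** Consider sentences $\exists\vec\alpha\,\varphi$ with $\varphi$ built by $\wedge,\vee$ from atomic formulas $\sigma\le\tau$ and $\sigma\equiv\tau$. By Section 1, $\sigma\le\tau$ iff $\sigma\cap\tau\equiv\sigma$. Choosing one disjunct at each $\vee$ yields at most $2^n$ unification instances, each of size $O(n)$, and the sentence is true iff one of them is solvable. So by Theorem 1 the theory is decidable in time $2^n\cdot2^{O(n^3)}$, hence in ExpTime. It is ExpTime-complete since it contains unification. $\blacksquare$
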